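\title{Welsh's conjecture on the number of bases of a matroid has only finitely many counterexamples}

\begin{abstract}
Welsh conjectured that for all integers $0\le r\le n$ and $1\le b\le\binom nr$ some matroid of rank $r$ on $n$ elements has exactly $b$ bases. This fails for $(n,r,b)=(6,3,11)$. We prove that it holds whenever $n\ge 2^{26}$, and also whenever $n\ge 1250\min(r,n-r)^2$. Hence there are only finitely many counterexamples in total, and in particular their number on $n$ elements is bounded by an absolute constant. The proof approximates $b$ from above by an explicit matroid, removes the surplus bases one at a time, and reaches small values of $b$ by lowering the rank.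
\end{abstract}

\section{Introduction}

A \emph{matroid} $M$ on a finite ground set $E$ is given by a nonempty family $\mathcal B(M)$ of subsets of $E$, the \emph{bases}, that satisfies the exchange axiom: for $B_1,B_2\in\mathcal B(M)$ and $x\in B_1\setminus B_2$ there is $y\in B_2\setminus B_1$ with $B_1-x+y\in\mathcal B(M)$. Here $B-x+y$ stands for $(B\setminus\{x\})\cup\{y\}$. All bases have the same size, the \emph{rank} of $M$. The model case is a list of $n$ vectors spanning an $r$-dimensional space, with the $r$-element sublists that are linearly independent as bases.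

Write $b(M)=|\mathcal B(M)|$. If $M$ has rank $r$ and $n$ elements, then $1\le b(M)\le\binom nr$, and both ends occur: a single $r$-set, and the family of all $r$-sets, satisfy the exchange axiom. Welsh conjectured that every value in between occurs as well. Call a triple $(n,r,b)$ of integers with $0\le r\le n$ and $1\le b\le\binom nr$ \emph{realized} if some rank-$r$ matroid on $n$ elements has exactly $b$ bases. If $(n,r,b)$ is not realized, the pair $(r,b)$ is a \emph{counterexample on $n$ elements}. In rank $1$ there is none, because any nonempty family of singletons satisfies the exchange axiom. In higher rank the axiom is restrictive, and Welsh's conjecture is false: Anna de Mier observed that no rank-$3$ matroid on $6$ elements has exactly $11$ bases. Mayhew and Royle verified that this is the only counterexample with $n\le 9$, and computer experiments confirm that there is no other with $n\le 12$.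

There are $\sum_r\binom nr=2^n$ pairs $(r,b)$ to be realized on $n$ elements, so one failure at $n=6$ could be the first of a rapidly growing family. On the other hand, a larger ground set leaves more room for constructions, and the failure could be an accident of small size. The following conjecture from \cite{topics} takes the second view.

\begin{quote}
\textbf{Conjecture.} There is an absolute constant $c$ such that for every $n$ there are at most $c$ counterexamples on $n$ elements.
\end{quote}

We prove it by showing that counterexamples stop altogether.

\begin{theorem}\label{thm:large}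
If $n\ge 2^{26}$, then every triple $(n,r,b)$ with $0\le r\le n$ and $1\le b\le\binom nr$ is realized.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds with $c=2^{2^{26}}$, and there are only finitely many counterexamples over all $n$.
\end{corollary}

\begin{proof}
For $n\ge2^{26}$ there are no counterexamples, and for $n<2^{26}$ there are only $2^n$ pairs $(r,b)$ in all.
\end{proof}

When the rank or the corank $n-r$ is small, a much smaller ground set suffices.

\begin{theorem}\label{thm:small}
If $n\ge1250\min(r,n-r)^2$, then every triple $(n,r,b)$ with $1\le b\le\binom nr$ is realized. In particular, for each fixed rank or corank $r$ there are no counterexamples once $n\ge1250r^2$.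
\end{theorem}

The proofs do not use the computer results quoted above. Combined with them, the theorems show that every counterexample other than $(6,3,11)$ has $13\le n<2^{26}$ and $\min(r,n-r)>\sqrt{n/1250}$. We do not determine whether $(6,3,11)$ is the only counterexample; the range $13\le n<2^{26}$ is left open here.

Section~\ref{sec:top} isolates the values of $b$ that carry the difficulty and runs the whole argument in rank $2$. Its three steps are then generalized: removing bases one at a time (Section~\ref{sec:remove}), approximating $b$ well enough for this to finish the job (Sections~\ref{sec:smallrank} and~\ref{sec:largerank}), and lowering the rank (Section~\ref{sec:descent}).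

\section{Standard constructions and two inequalities}\label{sec:background}

A set is \emph{independent} in $M$ if it is contained in a basis. All our matroids are built from the following textbook operations.

\begin{itemize}
\item \emph{Uniform matroids.} For $0\le c\le|A|$, the matroid $U_{c,A}$ on $A$ has all $c$-subsets of $A$ as bases; we write $U_{c,m}$ when only $m=|A|$ matters. In the \emph{free matroid} $U_{|A|,A}$ every subset is independent.
\item \emph{Direct sum.} If $M_1,M_2$ have disjoint ground sets, the sets $B_1\cup B_2$ with $B_i\in\mathcal B(M_i)$ are the bases of $M_1\oplus M_2$. Ranks add and numbers of bases multiply. A set is independent exactly when its trace on each ground set is. Adding a \emph{loop} (a summand $U_{0,1}$) keeps the rank, adding a \emph{coloop} (a summand $U_{1,1}$) raises it by one, and neither changes the number of bases.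
\item \emph{Truncation.} If $M$ has an independent set of size $r$, then the independent sets of size $r$ are the bases of a matroid of rank $r$ on the same ground set.
\item \emph{Duality.} The complements of the bases of $M$ are the bases of a matroid on the same ground set. Hence $(n,r,b)$ is realized if and only if $(n,n-r,b)$ is.
\end{itemize}

For fixed $n$ and $r$ we write throughout
\[
N=\binom nr,\qquad p=\frac rn,\qquad\text{so that}\qquad \binom{n-1}{r-1}=pN,\qquad\binom{n-1}{r}=(1-p)N .
\]
Two inequalities are used repeatedly. For integers $v\ge w\ge s\ge 0$ with $w\ge1$,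
\begin{equation}\label{eq:ratio}
\binom vs=\binom ws\prod_{i=0}^{s-1}\frac{v-i}{w-i}\ge\Bigl(\frac vw\Bigr)^s\binom ws ,
\end{equation}
and for $0\le k\le r\le n$ with $n\ge1$,
\begin{equation}\label{eq:contain}
\binom{n-k}{r-k}=\binom nr\prod_{i=0}^{k-1}\frac{r-i}{n-i}\le\Bigl(\frac rn\Bigr)^k\binom nr .
\end{equation}
The second says that a uniformly random $r$-subset of an $n$-set contains a given $k$-set with probability at most $(r/n)^k$; for $k>r$ the probability is $0$.

\section{The top range, and the proof in rank two}\label{sec:top}

If $(n-1,r,b)$ is realized, then adding a loop realizes $(n,r,b)$. So the values that cannot be inherited from the same rank on a smaller ground set are those in the \emph{top range} of $(n,r)$,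
\[
\binom{n-1}r<b\le\binom nr .
\]
In terms of the \emph{deficiency} $\ell=N-b$, the number of $r$-sets that must fail to be bases, the top range is $0\le\ell<pN$. For a fixed rank $s\ge1$ the top ranges of the pairs $(\nu,s)$, $\nu\ge s$, partition the positive integers. If every top range were fully realized, Welsh's conjecture would follow by adding loops. This is not so: $b=11$ is the least value in the top range $10<b\le20$ of $(6,3)$. We can fill the top range only under a size hypothesis, and the values of $b$ that belong to the remaining pairs must be reached in another way. Rank $2$ shows both parts of the argument.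

\begin{example}\label{ex:ranktwo}
\emph{Every triple $(n,2,b)$ with $n\ge67$ is realized.} Given a partition of $E$ into at least two classes $C_1,C_2,\dots$, the truncation of $\bigoplus_iU_{1,C_i}$ to rank $2$ has as bases the pairs that meet two different classes. Its deficiency is $\sum_i\binom{|C_i|}2$.

First let $|E|=\nu\ge13$ and let $b$ lie in the top range of $(\nu,2)$, so that $0\le\ell\le\nu-2$. \emph{Coarse step:} take the largest $m\ge1$ with $\binom m2\le\ell$ and a class $H$ of size $m$. The surplus $\tau=\ell-\binom m2$ is less than $\binom{m+1}2-\binom m2=m$. \emph{Fine step:} take $\tau$ further classes of size $2$, each of which removes exactly one more basis, and let all other classes be singletons. This needs $m+2\tau\le\nu$, and $m+2\tau\le 3m-2$. For $m\le5$ we have $3m-2\le13\le\nu$, and for $m\ge6$ we have $3m-2\le\binom m2+2\le\nu$. There are at least two classes, since $\binom m2<\binom\nu2$ forces $m<\nu$.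

Now let $n\ge67$ and $1\le b\le\binom n2$. If $b>\binom{12}2=66$, then $b$ lies in the top range of $(\nu,2)$ for some $13\le\nu\le n$, and we add $n-\nu$ loops. \emph{Descent:} if $b\le66$, drop to rank $1$. The matroid $U_{1,b}$ with one coloop and $n-b-1\ge0$ loops has rank $2$ and $b$ bases.
\end{example}

The general substitute for the condition $\nu\ge13$ is the following.

\begin{definition}
A pair $(n,r)$ with $1\le r\le n$ is \emph{good} if (i) $r=1$, or (ii) $25r^2\le n$, or (iii) $n\ge2^{24}$ and $2r\le n$.
\end{definition}

\begin{proposition}\label{prop:top}
If $(n,r)$ is good, then $(n,r,b)$ is realized for every $b$ with $\binom{n-1}r<b\le\binom nr$.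
\end{proposition}

In case (i) the top range consists of $b=n$ alone, realized by $U_{1,n}$. Cases (ii) and (iii) are proved in Sections~\ref{sec:smallrank} and~\ref{sec:largerank}. They share the fine step and differ in the coarse step.

\section{Removing bases one at a time}\label{sec:remove}

Call two $r$-sets \emph{adjacent}, or \emph{neighbors}, if they meet in exactly $r-1$ elements. In Example~\ref{ex:ranktwo} the pairs removed in the fine step were pairwise non-adjacent, and they avoided $H$, so that all their neighbors were bases. These two properties are all that the exchange axiom needs: when an exchange leads to a removed set, a neighbor of that set serves instead.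

\begin{lemma}\label{lem:remove}
Let $M$ be a rank-$r$ matroid on an $n$-set $E$, with $1\le r<n$. Let $\mathcal F$ be a set of bases $B$ of $M$ such that every $r$-set adjacent to $B$ is also a basis of $M$. Then for every integer $\tau$ with $0\le\tau\le|\mathcal F|/n$ there is a rank-$r$ matroid on $E$ with exactly $b(M)-\tau$ bases.
\end{lemma}

\begin{proof}
Label $E$ bijectively by $\mathbb Z_n$ and color each $r$-set by the sum of its labels. The colors of adjacent sets $B$ and $B-x+y$ differ by $y-x\ne0$, so no color class contains two adjacent sets. One of the $n$ classes contains at least $|\mathcal F|/n\ge\tau$ members of $\mathcal F$; let $\mathcal S$ consist of $\tau$ of them. We show that $\mathcal B'=\mathcal B(M)\setminus\mathcal S$ is the family of bases of a matroid.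

The family $\mathcal B'$ is nonempty. This is immediate if $\mathcal S=\emptyset$. If $B\in\mathcal S$, then $B$ has a neighbor because $1\le r<n$, and this neighbor is a basis of $M$ that is not in $\mathcal S$.

Let $B_1,B_2\in\mathcal B'$ and $x\in B_1\setminus B_2$. Exchange in $M$ gives $y\in B_2\setminus B_1$ with $B=B_1-x+y\in\mathcal B(M)$. If $B\notin\mathcal S$ we are done, so let $B\in\mathcal S$. If $y$ were the only element of $B_2\setminus B_1$, then $B=B_2\notin\mathcal S$, a contradiction. So there is $y'\in B_2\setminus B_1$ with $y'\ne y$. The set $B_1-x+y'=B-y+y'$ is adjacent to $B$. It is a basis of $M$ because $B\in\mathcal F$, and it is not in $\mathcal S$ because $\mathcal S$ has no two adjacent members. Thus $B_1-x+y'\in\mathcal B'$.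
\end{proof}

Both properties are needed. Remove $\{1,2\}$ and $\{1,3\}$ from the bases of $U_{2,4}$ on $\{1,2,3,4\}$. Exchange then fails for $B_1=\{1,4\}$, $B_2=\{2,3\}$, $x=4$. One can read this as removing two adjacent sets from $U_{2,4}$, or as removing, after $\{1,2\}$ is gone, a basis with a neighbor that is no longer a basis.

For $M=U_{r,n}$ every basis may be put in $\mathcal F$, and the lemma realizes all deficiencies $\ell\le N/n$. The top range extends to $pN=r\cdot N/n$, about $r$ times as far. So we must start from a matroid $M$ with $b(M)$ slightly above $b$ that still has a large family $\mathcal F$. The matroids we use limit how many elements a basis may take from certain disjoint sets, and $\mathcal F$ consists of the bases that stay strictly below every limit.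

\begin{lemma}\label{lem:capacity}
Let $|E|=n$ and $1\le r<n$. Let $A_1,\dots,A_t$ be disjoint subsets of $E$ and let $0\le c_j\le|A_j|$ be integers, the \emph{capacities}. Let $\mathcal B$ be the family of $r$-sets $B$ with $|B\cap A_j|\le c_j$ for all $j$, and $\mathcal F$ the family of $r$-sets $B$ with $|B\cap A_j|\le c_j-1$ for all $j$. If $\mathcal B\ne\emptyset$, then $\mathcal B$ is the family of bases of a matroid, and $(n,r,|\mathcal B|-\tau)$ is realized for every integer $\tau$ with $0\le\tau\le|\mathcal F|/n$.
\end{lemma}

\begin{proof}
The sets $I$ with $|I\cap A_j|\le c_j$ for all $j$ are the independent sets of the direct sum of the matroids $U_{c_j,A_j}$ and the free matroid on the remaining elements. If $\mathcal B\ne\emptyset$, it is the family of bases of the truncation to rank $r$. Passing from $B\in\mathcal F$ to a neighbor raises each $|B\cap A_j|$ by at most one, so $B$ and all its neighbors lie in $\mathcal B$, and Lemma~\ref{lem:remove} applies.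
\end{proof}

\section{Small rank: one constraint}\label{sec:smallrank}

We prove case (ii) of Proposition~\ref{prop:top}. Let $r\ge2$ and $25r^2\le n$. Then $n\ge100$, $r\le\sqrt n/5$ and $p\le\frac1{5\sqrt n}\le\frac1{50}$. Let $0\le\ell<pN$ be the deficiency. If $\ell=0$ take $U_{r,n}$, so let $\ell\ge1$.

As in rank $2$, let $m\ge r$ be the largest integer with $\binom mr\le\ell$; then $m\le n-1$ because $\ell<N$. Fix $H\subset E$ with $|H|=m$ and give it capacity $r-1$ in Lemma~\ref{lem:capacity}. Then $\mathcal B$ consists of the $r$-sets not contained in $H$, so $|\mathcal B|=N-\binom mr>0$, and $\mathcal F=\{B:|B\cap H|\le r-2\}$. The surplus is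
\[
\tau=|\mathcal B|-b=\ell-\binom mr<\binom{m+1}r-\binom mr=\binom m{r-1},
\]
and $\tau\ge0$, so it suffices to prove
\begin{equation}\label{eq:onegoal}
n\binom m{r-1}\le|\mathcal F| .
\end{equation}
We need an upper bound for $\binom m{r-1}$. When $m$ is large we compare it with $\binom mr$, which is small because $b$ is in the top range. When $m$ is close to $r$ that comparison is lossy, and we compare with $\binom n{r-1}$ instead.

\emph{The case $m\ge n/5$.} Put $\theta=r^2/(m-r+1)$. Since $m-r+1\ge\frac n5-\frac{\sqrt n}5=\frac n5\bigl(1-\frac1{\sqrt n}\bigr)\ge\frac{9n}{50}$ and $r^2\le\frac n{25}$, we have $\theta\le\frac29$. From $\binom mr\le\ell<pN$,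
\[
\binom m{r-1}=\binom mr\frac r{m-r+1}\le\frac rnN\cdot\frac r{m-r+1}=\frac{\theta N}n .
\]
An $r$-set outside $\mathcal F$ has $r$ or $r-1$ elements in $H$, so
\[
N-|\mathcal F|=\binom mr+(n-m)\binom m{r-1}\le(p+\theta)N\le\Bigl(\frac1{50}+\frac29\Bigr)N<\frac N2 .
\]
Hence $|\mathcal F|\ge N/2\ge\theta N\ge n\binom m{r-1}$.

\emph{The case $m<n/5$.} By \eqref{eq:ratio} and the bound $r\,5^{-(r-1)}\le\frac25$ for $r\ge2$,
\[
\binom m{r-1}\le5^{-(r-1)}\binom n{r-1}=5^{-(r-1)}\frac r{n-r+1}N\le\frac25\cdot\frac N{n-r+1}.
\]
Since $r\le n/50$, this gives $n\binom m{r-1}\le\frac25\cdot\frac{50}{49}N<0.41N$. An $r$-set outside $\mathcal F$ is an $(r-1)$-subset of $H$ together with one of the other $n-r+1$ elements of $E$, so $N-|\mathcal F|\le(n-r+1)\binom m{r-1}\le\frac25N$ and $|\mathcal F|\ge0.6N$.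

This proves \eqref{eq:onegoal}, and Lemma~\ref{lem:capacity} realizes $(n,r,b)$.

The hypothesis $25r^2\le n$ is what made $\theta$ small, and for large rank a single set $H$ is too coarse. Take $n$ even, $r=n/2$ and $\ell=N/2-1$, with $n\ge 6$. Then $\binom{n-1}r=N/2$ and $\binom{n-2}r=\frac{n-2}{4(n-1)}N<N/4$, so $m=n-2$ and $\tau>N/4-1$, whereas Lemma~\ref{lem:remove} never removes more than $N/n$ bases.

\section{Large rank: many small blocks}\label{sec:largerank}

We prove case (iii) of Proposition~\ref{prop:top}. Let $n\ge2^{24}$ and $2r\le n$. By Section~\ref{sec:smallrank} we may assume $r>\sqrt n/5$, so that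
\[
\frac1{5\sqrt n}<p\le\frac12 .
\]
Fix $b$ in the top range. We need a coarse step that offers decrements of many different sizes. Forbidding a single $k$-set from lying in a basis removes about $p^kN$ bases, so by using such sets of sizes $k=2,3,\dots$ we can expand the deficiency $\ell<pN$ much as one expands a number in base $1/p$.

\subsection{Block matroids and the greedy procedure}

Let $A_1,\dots,A_t\subseteq E$ be disjoint \emph{blocks} of sizes $a_j=|A_j|\ge2$, with capacities $a_j-1$. By Lemma~\ref{lem:capacity} the $r$-sets that contain no block, if there are any, are the bases of a matroid $M$, which we call a \emph{block matroid}; with no blocks, $M=U_{r,n}$. The associated family is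
\[
\mathcal F(M)=\{B:|B|=r,\ |B\cap A_j|\le a_j-2\text{ for all }j\}.
\]
Let $2\le k\le r$ and let $X$ be a $k$-set disjoint from all blocks. The number of bases containing $X$ does not depend on the choice of $X$, since any permutation of the elements outside the blocks preserves the bases; denote it by $d_k(M)$. Adding $X$ as a further block gives a block matroid with $b(M)-d_k(M)$ bases, provided this number is positive.

Fix an integer $K$ with $2\le K\le r$, to be chosen later. The \emph{greedy procedure} starts with $M=U_{r,n}$ and tracks the surplus $\tau=b(M)-b$, initially equal to $\ell$. It runs through stages $k=2,3,\dots,K$. In stage $k$, while $\tau\ge d_k(M)$, it adds a block of size $k$ disjoint from the previous blocks. Each addition lowers $\tau$ by $d_k(M)$ and keeps $\tau\ge0$, so $b(M)\ge b>\binom{n-1}r$ at all times.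

\begin{example}\label{ex:greedy}
Let $n=10$, $r=5$ and $K=3$, so $N=252$ and the top range is $\ell<126$. Initially $d_2=\binom83=56$. After one block of size $2$ we have $d_2=56-\binom61=50$ and $d_3=\binom72-1=20$, and $d_3$ is still $20$ after a further block of size $3$.

For $\ell=77$ the surplus runs $77,21,1$ with blocks of sizes $2,3$. A member of $\mathcal F(M)$ avoids the first block and has at most one element in the second, so $|\mathcal F(M)|=\binom55+3\binom54=16$. Since $1\le16/10$, Lemma~\ref{lem:capacity} realizes $b=175$.

For $\ell=100$ the surplus runs $100,44,24,4$ with blocks of sizes $2,3,3$. Only two elements are left, too few for another block of size $3$ or more, and $\mathcal F(M)$ is empty, since a member would have at most $0+1+1+2=4$ elements.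
\end{example}

The failure shows what has to be controlled: the blocks must fit into $E$, and $\mathcal F(M)$ must stay large. Both follow from a bound on the number $t_k$ of blocks of size $k$, the ``digits'' of the expansion. For this, the decrement $d_k(M)$ must not decay as blocks accumulate. The lower end of the top range guarantees exactly that.

\begin{lemma}\label{lem:dk}
Let $M$ be a block matroid with $b(M)>\binom{n-1}r$, let $2\le k\le r$, and suppose that at least $k$ elements lie outside the blocks. Then
\[
(1-p)\binom{n-k}{r-k}\le d_k(M)\le\binom{n-k}{r-k}.
\]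
\end{lemma}

\begin{proof}
The upper bound is the number of all $r$-sets containing $X$. For the lower bound, note that for an $(r-k)$-set $Y\subseteq E\setminus X$ the set $X\cup Y$ is a basis if and only if $Y$ contains no block, because $X$ is disjoint from the blocks. So $d_k(M)/\binom{n-k}{r-k}$ is the probability that a uniform $(r-k)$-subset $Y$ of $E\setminus X$ contains no block. Generate $Y$ as follows: choose a uniform $r$-subset $B$ of $E$, and then a uniform $(r-k)$-subset $Y$ of $B\setminus X$, which has at least $r-k$ elements. Given its size, $B\setminus X$ is a uniform subset of $E\setminus X$, so $Y$ is a uniform $(r-k)$-subset of $E\setminus X$. If $B$ contains no block, then neither does $Y\subseteq B$. The probability is therefore at least $b(M)/N>1-p$.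
\end{proof}

Stage $k$ thus starts with a surplus of at most about $p^{k-1}N$, and each of its blocks removes at least about $\frac12p^kN$ bases, so $t_k$ is at most about $2/p$. We first show that with digits of this size $\mathcal F(M)$ contains a fixed fraction of all $r$-sets, however many stages are run. This fraction then dictates $K$.

\subsection{A constant fraction of the bases is removable}

\begin{lemma}\label{lem:manyF}
Let $1\le r\le n/2$ and $T=2.02/p$. Let $M$ be a block matroid with at most $T$ blocks of each size, whose blocks contain $u\le n/20$ elements in total. Then $|\mathcal F(M)|\ge e^{-21}N$.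
\end{lemma}

\begin{proof}
Let $B$ be a uniform $r$-subset of $E$, let $G_j$ be the event $|B\cap A_j|\le a_j-2$, and put
\[
q=\frac r{n-u}\le\frac{20}{19}\,p\le\frac{10}{19}.
\]
The events $G_j$ are not independent, so we expose the blocks one at a time. Condition on $B\cap(A_1\cup\dots\cup A_{j-1})$. The rest of $B$ is then a uniform $r'$-subset, for some $r'\le r$, of a set of size $n'=n-\sum_{i<j}a_i\ge n-u+2$ that contains $A_j$. We bound the conditional probability of $G_j$ in two ways. First, $G_j$ holds if two specified elements of $A_j$ are missing from $B$, and this has probability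
\[
\binom{n'-2}{r'}\Big/\binom{n'}{r'}=\Bigl(1-\frac{r'}{n'}\Bigr)\Bigl(1-\frac{r'}{n'-1}\Bigr)\ge(1-q)^2 .
\]
Second, if $G_j$ fails then $B$ contains one of the $a_j$ subsets of $A_j$ of size $a_j-1$, and by \eqref{eq:contain} each of them lies in $B$ with probability at most $(r'/n')^{a_j-1}\le q^{a_j-1}$. The second bound tends to $1$ quickly as the block grows but is weak for small blocks (note that $1-2q$ can be negative), so we use
\[
g(2)=g(3)=(1-q)^2,\qquad g(k)=1-kq^{k-1}\quad(k\ge4).
\]
These numbers lie in $(0,1]$: for $k\ge4$ the ratio of consecutive terms $kq^{k-1}$ is $\frac{k+1}kq\le\frac54\cdot\frac{10}{19}<1$, and $4(10/19)^3<0.59$. The events $G_1,\dots,G_{j-1}$ are determined by the set on which we condition, so $\Pr(G_1\cap\dots\cap G_j)\ge g(a_j)\Pr(G_1\cap\dots\cap G_{j-1})$. With $t_k\le T$ blocks of size $k$,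
\[
\frac{|\mathcal F(M)|}N\ge\prod_{k\ge2}g(k)^{t_k}\ge e^{-T\Phi(q)},\qquad \Phi(q)=-4\ln(1-q)-\sum_{k\ge4}\ln\bigl(1-kq^{k-1}\bigr).
\]

The factor $T$ is large when $p$ is small, but then $\Phi(q)$ is small in proportion. Indeed $-\ln(1-y)=\sum_{i\ge1}y^i/i$, so each term of $\Phi$ is a power series in $q$ with nonnegative coefficients and no constant term, and $\Phi(q)/q$ is nondecreasing on $(0,q_0]$, where $q_0=\frac{10}{19}$. Hence
\[
T\Phi(q)=2.02\cdot\frac qp\cdot\frac{\Phi(q)}q\le2.02\cdot\frac{20}{19}\cdot\frac{19}{10}\,\Phi(q_0)=4.04\,\Phi(q_0).
\]
To evaluate $\Phi(q_0)$, put $y_k=kq_0^{k-1}$. Then $y_1=1$, $y_2=1.05263\ldots$, $y_3=0.83102\ldots$, $y_4=0.58317\ldots$, $y_5=0.38366\ldots$, $y_6=0.24231\ldots$. The first terms of $\Phi(q_0)$ satisfy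
\[
4\ln\tfrac{19}9<2.989,\qquad-\ln(1-y_4)<0.876,\qquad-\ln(1-y_5)<0.485 .
\]
For $k\ge6$ we have $y_k\le y_6$ and so $-\ln(1-y_k)\le y_k/(1-y_k)\le y_k/(1-y_6)$. Since $\sum_{k\ge1}y_k=(1-q_0)^{-2}=\frac{361}{81}<4.4568$ and $y_1+\dots+y_5>3.8504$, these terms contribute at most $0.6064/0.7576<0.802$. Altogether $\Phi(q_0)<5.152$ and $T\Phi(q)<4.04\cdot5.152<21$.
\end{proof}

\subsection{The number of stages}

By Lemmas~\ref{lem:capacity} and~\ref{lem:manyF} it is enough to bring the surplus below $e^{-21}N/n$. After stage $K$ it is below $p^KN$, so we want $p^K\le e^{-21}/n$. Put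
\[
L=\ln(1/p),\qquad\alpha=21+\ln n,\qquad x=\alpha/L,\qquad K=\lceil x\rceil .
\]
The bounds on $p$ give $\ln2\le L\le L_1$, where $L_1=\frac12\ln n+\ln5$. We have
\[
2\le\alpha/L_1\le4,
\]
the left inequality because $21\ge2\ln5$, the right because $\ln n\ge24\ln2>16.6>21-4\ln5$. In particular $x\ge2$ and $K\ge2$. The next lemma says that $K$ is negligible against $r$ and that $K$ stages with digits $T$ fit into $n/20$ elements. It is the only place where $n\ge2^{24}$ and $r>\sqrt n/5$ are used.

\begin{lemma}\label{lem:param}
With these parameters,
\[
\frac{K-1}r\le\frac1{200}\qquad\text{and}\qquad\frac{1.01}p\,x(x+3)\le\frac n{20}.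
\]
\end{lemma}

\begin{proof}
Since $K-1<x$, $r=pn$ and $1/p=e^L$, it suffices to show $f_1(L)\le\frac1{200}$ and $f_2(L)\le\frac1{20}$ on $[\ln2,L_1]$, where
\[
f_1(L)=\frac x{pn}=\frac\alpha n\cdot\frac{e^L}L,\qquad f_2(L)=\frac{1.01\,x(x+3)}{pn}=\frac{1.01}n\,e^L\Bigl(\frac{\alpha^2}{L^2}+\frac{3\alpha}L\Bigr).
\]
The factor $e^L$ is largest at $L_1$ and the factor $x$ is largest at $\ln 2$; combining the two worst cases would lose too much. But $L-\ln L$ and $L-2\ln L$ are convex on $L>0$, so their exponentials $e^L/L$ and $e^L/L^2$ are convex. For fixed $n$, the functions $f_1$ and $f_2$ are therefore convex and attain their maxima at an endpoint.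

At $L=L_1$ we have $e^{L}=5\sqrt n$, $\alpha/L\le4$ and $\sqrt n\ge4096$. So $f_1\le20/4096<\frac1{200}$ and $f_2\le1.01\cdot5\cdot28/4096<0.035$.

At $L=\ln2$ we have $f_1=\frac{2\alpha}{n\ln2}$ and $f_2=\frac{2.02}n\bigl(\frac{\alpha^2}{\ln^22}+\frac{3\alpha}{\ln2}\bigr)$. The derivative of $\alpha/\sqrt n$ in $n$ is $n^{-3/2}(1-\alpha/2)<0$, so $\alpha^2/n$ and $\alpha/n$ decrease, and it suffices to take $n=2^{24}>1.6\cdot10^7$. There $\alpha<37.7$ and $\alpha/\ln2<54.4$, so $f_1<108.8/2^{24}<10^{-5}$ and $f_2<2.02\cdot54.4\cdot57.4/2^{24}<10^{-3}$.
\end{proof}

\subsection{Completion of case (iii)}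

By Lemma~\ref{lem:param}, $K\le1+r/200\le r\le n/2$, so the greedy procedure may be started with this $K$. Consider any moment up to which it has run without lack of room, and a stage $k$ that has begun.

At the start of stage $k$ the surplus satisfies $\tau<\binom{n-k+1}{r-k+1}$. For $k=2$ this is the bound $\ell<\binom{n-1}{r-1}$. For $k\ge3$, stage $k-1$ ended with $\tau<d_{k-1}(M)\le\binom{n-k+1}{r-k+1}$. By Lemma~\ref{lem:dk} each block added in stage $k$ lowers $\tau$ by at least $(1-p)\binom{n-k}{r-k}$, and $\tau$ stays nonnegative. Since $\binom{n-k+1}{r-k+1}=\frac{n-k+1}{r-k+1}\binom{n-k}{r-k}$, the number $t_k$ of blocks of size $k$ added so far satisfies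
\[
t_k<\frac1{1-p}\cdot\frac{n-k+1}{r-k+1}\le\frac{2n}{r-(K-1)}\le\frac{2n}{r(1-1/200)}\le\frac{2.02}p=T,
\]
where we used $p\le\frac12$ and the first estimate of Lemma~\ref{lem:param}. By the second estimate and $K-1<x$, the number $u$ of elements in blocks satisfies
\[
u\le T\sum_{k=2}^Kk=T\,\frac{(K-1)(K+2)}2\le\frac{1.01}p\,x(x+3)\le\frac n{20}.
\]
So at least $\frac{19}{20}n\ge K$ elements lie outside the blocks. Hence $d_k(M)$ is always defined, a new block can always be placed, and the procedure terminates because $t_k<T$. At the end of stage $K$, inequality \eqref{eq:contain} and Lemma~\ref{lem:manyF} give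
\[
0\le\tau<d_K(M)\le\binom{n-K}{r-K}\le p^KN\le e^{-Lx}N=e^{-21}\frac Nn\le\frac{|\mathcal F(M)|}n .
\]
Lemma~\ref{lem:capacity} realizes $b(M)-\tau=b$. This completes the proof of Proposition~\ref{prop:top}.

\section{Descent in the rank}\label{sec:descent}

By duality we may assume $r\le n/2$ in both theorems, and then $\min(r,n-r)=r$. If $r=0$ then $b=1$, realized by $n$ loops. So let $1\le r\le n/2$ and $1\le b\le\binom nr$. For $1\le s\le r$ let $\nu(s)$ be the least integer $\nu\ge s$ with $\binom\nu s\ge b$; thus $b$ lies in the top range of $(\nu(s),s)$.

\begin{lemma}\label{lem:descent}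
If $1\le s\le r$, the pair $(\nu(s),s)$ is good and $\binom{n-r+s}s\ge b$, then $(n,r,b)$ is realized.
\end{lemma}

\begin{proof}
Proposition~\ref{prop:top} gives a rank-$s$ matroid on $\nu(s)$ elements with $b$ bases. The last hypothesis means $\nu(s)\le n-r+s$. Add $r-s$ coloops and $n-r+s-\nu(s)$ loops.
\end{proof}

The two hypotheses pull in opposite directions. Goodness is automatic for $s=1$. The inequality is automatic for $s=r$, and it becomes more demanding as $s$ decreases. So let $s$ be the \emph{largest} element of $\{1,\dots,r\}$ with $(\nu(s),s)$ good. If $s=r$, Lemma~\ref{lem:descent} applies at once. Let $s<r$, and put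
\[
w=\nu(s+1),\qquad v=n-r+s .
\]
We must show $\binom vs\ge b$. The maximality of $s$ supplies an upper bound for $b$: we have $b\le\binom w{s+1}$, and $w$ is small because $(w,s+1)$ is not good. The failure of (ii) and (iii) gives
\begin{equation}\label{eq:notgood}
w<25(s+1)^2,\qquad\text{and}\qquad w<2(s+1)\ \text{ or }\ w<2^{24}.
\end{equation}
Lowering the rank from $s+1$ to $s$ on $w$ elements costs a factor, since $\binom w{s+1}=\frac{w-s}{s+1}\binom ws$, and enlarging the ground set from $w$ to $v\ge w$ gains a factor of at least $(v/w)^s$ by \eqref{eq:ratio}. Therefore $\binom vs\ge b$ holds as soon as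
\begin{equation}\label{eq:gain}
v\ge w\qquad\text{and}\qquad\Bigl(\frac vw\Bigr)^s\ge\frac{w-s}{s+1}.
\end{equation}
By \eqref{eq:notgood} the cost satisfies $\frac{w-s}{s+1}<25(s+1)$.

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Let $n\ge2^{26}$. By \eqref{eq:notgood} there are two cases.

Suppose $w<2(s+1)$. Here $w$ need not be small compared with $v$, but symmetry of binomial coefficients makes the drop in rank free: $b\le\binom{2s+1}{s+1}=\binom{2s+1}s$. Since $s+1\le r\le n-r$, we have $2s+1\le v$, and so $\binom vs\ge b$.

Suppose $w<2^{24}$. Then $v\ge n/2\ge2^{25}>2w$. If $s\ge8$, then $(v/w)^s\ge2^s\ge25(s+1)$; the last inequality reads $256\ge225$ for $s=8$, and the left side doubles at each step while the right side grows by $25$. If $s\le7$, then $w<25\cdot8^2=1600$ and $(v/w)^s\ge v/w>2^{25}/1600>20000>25(s+1)$. So \eqref{eq:gain} holds.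

In both cases Lemma~\ref{lem:descent} realizes $(n,r,b)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $n\ge1250r^2$. By \eqref{eq:notgood}, $w<25(s+1)^2\le25r^2$, while $v>1250r^2-r\ge1249r^2$. Hence $v/w>49.9$. For $s=1$ we have $w\le99$ and $\frac{w-s}{s+1}\le49<v/w$. For $s\ge2$ we have $\frac{w-s}{s+1}<25(s+1)\le49.9^s$, since $25(s+1)=75$ at $s=2$ and grows by $25$ at each step. So \eqref{eq:gain} holds, and Lemma~\ref{lem:descent} realizes $(n,r,b)$. The last sentence of the theorem follows because the minimum of rank and corank is at most either of them.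
\end{proof}

The last proof uses only the first inequality of \eqref{eq:notgood}, which remains valid if condition (iii) is deleted from the definition of a good pair. Theorem~\ref{thm:small} is therefore independent of Section~\ref{sec:largerank}.

\begin{thebibliography}{9}

\bibitem{topics}
\emph{Some Topics Concerning Graphs, Signed Graphs and Matroids},
\texttt{https://\allowbreak etd.ohiolink.edu/\allowbreak !etd.send\_file?\allowbreak accession=\allowbreak osu1354645035\allowbreak\&disposition=\allowbreak attachment}

\end{thebibliography}
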